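\title{A separated non-Archimedean surface that is not locally an analytic domain of an affinoid space}

\begin{abstract}
We disprove the conjecture that every point of a separated Berkovich analytic space has an open neighborhood isomorphic to an analytic domain of an affinoid space. Over every non-Archimedean field, including trivially valued ones, we glue two affinoid domains of the affine plane into a compact separated surface with a point $x$ at which the functions defined near $x$ are not dense in the completed residue field $\mathcal H(x)$. The conjecture therefore fails in every dimension at least two. We also show that it holds in dimension at most one, and more generally at every point $x$ at which the residual transcendence degree and the rational rank of $\mathcal H(x)$ over the ground field add up to at most one.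
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a non-Archimedean field, that is, a field complete with respect to a non-Archimedean valuation, which may be trivial. We work with $k$-analytic spaces in the sense of Berkovich \cite{Ber-etale}: spaces glued from $k$-affinoid spaces $\mathcal M(\mathcal A)$ along a net of compact analytic domains by means of a $k$-affinoid atlas. Every point $x$ of such a space has a neighborhood $V_1\cup\dots\cup V_n$ in which the $V_i$ are affinoid domains containing $x$, but no single $V_i$ has to be a neighborhood of $x$. A space is \emph{good} if each of its points has an affinoid neighborhood. We do not assume that our spaces are good.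

A morphism $Y\to X$ is \emph{separated} if the diagonal $Y\to Y\times_XY$ is a closed immersion, and a space $X$ is separated if $X\to\mathcal M(k)$ is. A separated space is Hausdorff. The converse fails, because separatedness is a condition on functions and not only on points.

\begin{example}\label{ex:discs}
Glue two copies $D_1,D_2$ of the closed unit disc by the identity along the annulus $C=\{|T|=1\}$. The result is Hausdorff, since two compact spaces are glued along a closed subset. If it were separated, then $C=D_1\cap D_2\to D_1\times D_2$ would be a closed immersion, so the multiplication map $k\{T\}\widehat\otimes_k k\{T\}\to\mathcal O(C)$ would be surjective. Its image is $k\{T\}$, which does not contain $T^{-1}$.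
\end{example}

An affinoid space $Y$ is separated, and so is every analytic domain $V\subset Y$, since the diagonal of $V$ is the base change of the diagonal of $Y$ along $V\times V\to Y\times Y$. The following conjecture, which comes from \cite{Ber-etale}, is a local converse.

\medskip\noindent\textbf{Conjecture.} \emph{Every point of a separated $k$-analytic space has an open neighborhood which is isomorphic to an analytic domain in a $k$-affinoid space.}\medskip

The Conjecture holds at a point with an affinoid neighborhood $V$: the interior of $V$ is an open subset of $V$, hence an analytic domain in it. At the other points it asks that the pieces $V_1,\dots,V_n$, after shrinking, can be cut out of one ambient affinoid space. One may well expect this. Separatedness says that the functions on $V_i\cap V_j$ are generated by functions on $V_i$ and functions on $V_j$, so neither piece is short of functions, and the freedom to shrink the neighborhood should let one choose finitely many coordinates that work on all pieces at once. This expectation is correct for curves and wrong for surfaces.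

\begin{theorem}\label{thm:main}
For every non-Archimedean field $k$ there are a compact separated $k$-analytic space $X$ of pure dimension $2$ and a point $x\in X$ with the following properties. The space $X$ is the union of two affinoid domains $X_1,X_2$, each isomorphic to an affinoid domain of $\mathbb A^2_k$; thus $X$ is quasi-smooth, and it is strictly $k$-analytic if $k$ is non-trivially valued. There is no morphism $\varphi\colon\Omega\to Y$ from a neighborhood $\Omega$ of $x$ to a good $k$-analytic space $Y$ for which $\mathcal H(\varphi(x))\to\mathcal H(x)$ is an isomorphism.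
\end{theorem}

Inclusions of analytic domains and closed immersions induce isomorphisms on the completed residue fields $\mathcal H$, and affinoid spaces are good. Hence no neighborhood of $x$ is isomorphic to an analytic domain in a $k$-affinoid space, and the Conjecture is false. For the same reason no neighborhood of $x$ admits a locally closed immersion into a good space.

\begin{corollary}\label{cor:dim}
The Conjecture fails in every dimension $n\ge2$, over every $k$.
\end{corollary}

For a point $x$ of a $k$-analytic space put
\[
d(x)=\operatorname{trdeg}\big(\widetilde{\mathcal H(x)}/\tilde k\big)+\operatorname{rank}_{\mathbb Q}\big((|\mathcal H(x)^*|/|k^*|)\otimes\mathbb Q\big),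
\]
where the tilde denotes the residue field of a valued field. The number $d(x)$ counts the independent parameters that the valuation of $\mathcal H(x)$ detects, through residues or through absolute values, and $d(x)\le\dim X$ by \cite[\S 9.1]{Ber-spectral}.

\begin{proposition}\label{prop:sharp}
Let $X$ be a separated $k$-analytic space and $x\in X$ a point with $d(x)\le1$. Then $x$ has an affinoid neighborhood. In particular, the Conjecture holds for all separated spaces of dimension $\le1$.
\end{proposition}

The point of Theorem~\ref{thm:main} has $d(x)=2$, so the bounds $d(x)\le1$ and $\dim X\le1$ are both best possible.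

\subsection*{The idea}
If a neighborhood of $x$ lies in an affinoid space, then the functions defined near $x$ are dense in $\mathcal H(x)$. We destroy this density. In a closed bidisc $B$ with coordinates $S,T$ take $X_1=\{|S|\ge r_1\}$ and $X_2=\{|T|\ge r_2\}$, and let $\eta$ be the Gauss point of polyradius $(r_1,r_2)$, at the inner corner of $X_1\cup X_2$. Glued by the identity, $X_1$ and $X_2$ give the analytic domain $X_1\cup X_2$ of $B$, for which the Conjecture holds trivially. We glue instead by an automorphism $(S,T)\mapsto(S,T(1+h))$ of $X_1\cap X_2$ with $h$ small. Separatedness is the surjectivity of one bounded linear map, and it survives any small perturbation of the gluing. A function that is defined on a \emph{neighborhood} of the corner and is close to $T$ is a more fragile object: it forces the coefficients of $Th$ at monomials $S^iT^j$ with $i,j$ very negative to decay, roughly speaking, exponentially in $\min(|i|,|j|)$. We choose a lacunary series $h$ whose coefficients decay much more slowly.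

Section~\ref{sec:background} recalls the facts that we use. Section~\ref{sec:construction} constructs $(X,x)$ and reduces Theorem~\ref{thm:main} to a statement about functions near $x$, which Section~\ref{sec:global} proves in the simplest case and Sections~\ref{sec:nbhd} and~\ref{sec:proof} prove in general. Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp} and can be read independently.

\section{Background}\label{sec:background}

\subsection*{Affinoid algebras}
For a Banach $k$-algebra $\mathcal A$ and $r=(r_1,\dots,r_n)$ with $r_i>0$, the algebra $\mathcal A\{r^{-1}T\}$ consists of the series $\sum a_\nu T^\nu$ with $\|a_\nu\|r^\nu\to0$, normed by $\max\|a_\nu\|r^\nu$. A bounded surjection of Banach spaces is an \emph{admissible epimorphism} if the norm of the target is equivalent to the quotient norm. This holds when the surjection has a bounded linear section, which then bounds the quotient norm by a multiple of the given one. A $k$-affinoid algebra $\mathcal A$ is the target of an admissible epimorphism of algebras from some $k\{r^{-1}T\}$, and it is strictly affinoid if one can take all $r_i=1$.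

The points $y$ of $Y=\mathcal M(\mathcal A)$ are the bounded multiplicative seminorms $a\mapsto|a(y)|$ on $\mathcal A=\mathcal O(Y)$, with the weakest topology that makes all functions $y\mapsto|a(y)|$ continuous. The field $\mathcal H(y)$ is the completion of the fraction field of $\mathcal A/\{a:|a(y)|=0\}$; thus the fractions $a(y)/b(y)$ with $a,b\in\mathcal A$, $b(y)\ne0$, are dense in it. For $F\in\mathcal A$ and $\rho>0$, the set $\{y:|F(y)|\ge\rho\}$ is an affinoid domain with algebra $\mathcal A\{\rho Z\}/(FZ-1)$, so that
\begin{equation}\label{eq:laurent}
\text{every function on }\{|F|\ge\rho\}\text{ has the form }\textstyle\sum_{m\ge0}b_mF^{-m},\quad b_m\in\mathcal A,\quad\|b_m\|\rho^{-m}\to0 .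
\end{equation}

\subsection*{Analytic spaces}
Open subsets are analytic domains. When a neighborhood of a point is treated as a space, it is an analytic domain that contains an open neighborhood. A function $f\in\mathcal O(\Omega)$ on an analytic domain $\Omega$ restricts to an element of $\mathcal O(V)$ for every affinoid domain $V\subset\Omega$. Functions on finitely many closed analytic domains covering $\Omega$ glue if they agree on overlaps, and a nowhere vanishing function is invertible. A morphism $\varphi$ induces isometric embeddings $\mathcal H(\varphi(y))\to\mathcal H(y)$. Quasi-smoothness holds for analytic domains of $\mathbb A^n_k$ and can be tested on a finite cover by affinoid domains; it plays no role in the proofs.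

A morphism of affinoid spaces is a closed immersion if the map of algebras is an admissible epimorphism. If a space $Z$ is covered by finitely many closed affinoid domains $Z_\alpha$, then $\varphi\colon Z'\to Z$ is a closed immersion if and only if each $\varphi^{-1}(Z_\alpha)\to Z_\alpha$ is a closed immersion of affinoid spaces. Let $X$ be covered by finitely many closed affinoid domains $X_i$. The domains $X_i\times X_j$ cover $X\times X$, and the preimage of $X_i\times X_j$ under the diagonal is $X_i\cap X_j$. The diagonal of an affinoid space is a closed immersion. Therefore $X$ is separated if and only if, for all $i\ne j$, the domain $X_i\cap X_j$ is affinoid and $\mathcal O(X_i)\widehat\otimes_k\mathcal O(X_j)\to\mathcal O(X_i\cap X_j)$ is an admissible epimorphism.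

\subsection*{The binomial series}
Let $v$ be an element of norm $<1$ in a non-Archimedean Banach $k$-algebra with $\|1\|=1$. For every $j\in\mathbb Z$ we have $(1+v)^j=\sum_{n\ge0}\binom jnv^n$, and the coefficients are integers, of absolute value $\le1$ in $k$. In particular
\begin{equation}\label{eq:binom}
\|(1+v)^j-1\|\le\|v\|\qquad(j\in\mathbb Z).
\end{equation}

\section{The surface $X$ and the point $x$}\label{sec:construction}

\subsection*{Parameters}
Put $q_l=2^{l^2}$ for $l\ge1$. We fix $\theta\in(0,1)$, radii $r_1,r_2$, coefficients $a_l\in k$ and integers $p_l$ as follows.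
\begin{itemize}
\item If $k$ is non-trivially valued, fix $\lambda\in k$ with $0<|\lambda|<1$, and put $\theta=|\lambda|$, $r_1=r_2=1$, $a_l=\lambda^l$, $p_l=q_l$.
\item If $k$ is trivially valued, put $\theta=\frac12$, $r_1=2$, $r_2=\frac12$, $a_l=1$, $p_l=q_l+l$.
\end{itemize}
In both cases $q_l\le p_l\le q_l+l$ and
\begin{equation}\label{eq:size}
|a_l|\,r_1^{-p_l}r_2^{-q_l}=\theta^l .
\end{equation}
We want monomials with very negative exponents and the moderate size $\theta^l$. In the first case the coefficient provides the size. In the second case the coefficients have absolute value $1$, and radii on opposite sides of $1$ make the two powers almost cancel: $2^{-(q_l+l)}2^{q_l}=2^{-l}$.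

\subsection*{The two pieces}
Put $R_i=\theta^{-1}r_i>r_i$ and
\[
B=\{|S|\le R_1,\ |T|\le R_2\}\subset\mathbb A^2_k,\qquad X_1=B\cap\{|S|\ge r_1\},\qquad X_2=B\cap\{|T|\ge r_2\},
\]
and $X_{12}=X_1\cap X_2$. Thus $X_1$ is an annulus times a disc, $X_2$ is a disc times an annulus, and $X_{12}$ is a product of two annuli. With $\mu_1(i)=\max(r_1^i,R_1^i)$ and $\mu_2(j)=\max(r_2^j,R_2^j)$, the algebra $\mathcal O(X_{12})$ consists of the Laurent series $g=\sum c_{ij}S^iT^j$ with $|c_{ij}|\mu_1(i)\mu_2(j)\to0$, and its norm $\|g\|_{12}$ is the maximum of these numbers. The algebras $\mathcal O(X_1)$ and $\mathcal O(X_2)$ are the subalgebras of series involving only exponents $j\ge0$, respectively only exponents $i\ge0$, with the induced norm.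

Let $E\supset\mathcal O(X_{12})$ be the Banach algebra of Laurent series with $|c_{ij}|r_1^ir_2^j\to0$, with the Gauss norm $\|g\|=\max|c_{ij}|r_1^ir_2^j$. The Gauss norm is multiplicative: apply the one-variable Gauss lemma first to $S$ over $k$ and then to $T$ over the valued field $k(S)$, and pass to the limit. It is bounded by $\|\cdot\|_{12}$, so it defines a point $\eta\in X_{12}$. Laurent polynomials are dense in $E$, so $E$ embeds isometrically in $\mathcal H(\eta)$, and we write $\|\cdot\|$ also for the absolute value of $\mathcal H(\eta)$.

\subsection*{The gluing automorphism}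
Put
\[
h_l=a_lS^{-p_l}T^{-q_l},\qquad h=\sum_{l\ge1}h_l,\qquad u=1+h .
\]
The exponents of $h_l$ are negative, so $\|h_l\|_{12}=\|h_l\|=\theta^l$ by \eqref{eq:size}. Hence $h\in\mathcal O(X_{12})$, and $h$ has norm $\theta$ for both norms.

\begin{lemma}\label{lem:sigma}
Let $(\mathcal A,\|\cdot\|_*)$ be $(\mathcal O(X_{12}),\|\cdot\|_{12})$ or $(E,\|\cdot\|)$. The formula
\[
\sigma^*\Big(\sum c_{ij}S^iT^j\Big)=\sum c_{ij}S^iT^ju^j
\]
defines an isometric $k$-algebra automorphism of $\mathcal A$, and $\|\sigma^*g-g\|_*\le\theta\|g\|_*$ for all $g\in\mathcal A$.
\end{lemma}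

\begin{proof}
By \eqref{eq:binom}, $\|u^j-1\|_*\le\theta$ for all $j\in\mathbb Z$. So the series converges, and $\sigma^*g-g=\sum c_{ij}S^iT^j(u^j-1)$ has norm $\le\theta\|g\|_*$. As $\theta<1$, the ultrametric inequality gives $\|\sigma^*g\|_*=\|g\|_*$, and the series $\sum_{n\ge0}(1-\sigma^*)^n$ converges to a bounded inverse of $\sigma^*$. On Laurent polynomials $\sigma^*$ is the substitution $S\mapsto S$, $T\mapsto Tu$, which is multiplicative; by density $\sigma^*$ is multiplicative on $\mathcal A$.
\end{proof}

Let $\sigma$ be the automorphism of $X_{12}$ defined by $\sigma^*$. Let $X$ be obtained by gluing $X_1$ and $X_2$ along $X_{12}$, a point $y\in X_{12}\subset X_1$ being identified with $\sigma(y)\in X_{12}\subset X_2$. Finitely many spaces can be glued along closed analytic domains by \cite[Prop.~1.3.3(b)]{Ber-etale}. The space $X$ is covered by the closed affinoid domains $X_1$ and $X_2$, their intersection is a copy of $X_{12}$, and a function on $X$ is a pair $(f_1,f_2)\in\mathcal O(X_1)\times\mathcal O(X_2)$ with $f_1=\sigma^*f_2$ on $X_{12}$. For instance $(S,S)$ is a function on $X$, while $(T,T)$ is not. The space $X$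 is compact and of pure dimension $2$. If $k$ is non-trivially valued, all radii lie in $|k^*|$, so $X$ is strictly $k$-analytic.

\begin{lemma}\label{lem:separated}
The space $X$ is separated.
\end{lemma}

\begin{proof}
Identify $X_1\cap X_2$ with $X_{12}$ through the chart $X_1$. By the criterion of Section~\ref{sec:background} we must show that
\[
\pi\colon\mathcal O(X_1)\widehat\otimes_k\mathcal O(X_2)\to\mathcal O(X_{12}),\qquad a\otimes b\mapsto a\cdot\sigma^*b,
\]
is an admissible epimorphism; the pair $(2,1)$ follows by exchanging the factors. In contrast with Example~\ref{ex:discs}, the first factor contains all powers of $S$ and the second all powers of $T$. So we can define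
\[
s\colon\mathcal O(X_{12})\to\mathcal O(X_1)\widehat\otimes_k\mathcal O(X_2),\qquad s\Big(\sum c_{ij}S^iT^j\Big)=\sum c_{ij}\,S^i\otimes T^j ,
\]
and $s$ is bounded because $S^i\otimes T^j$ has norm at most $\mu_1(i)\mu_2(j)=\|S^iT^j\|_{12}$. We have $\pi s(S^iT^j)=S^iT^ju^j$, so $\pi\circ s=\sigma^*$. By Lemma~\ref{lem:sigma}, $s\circ(\sigma^*)^{-1}$ is a bounded linear section of $\pi$.
\end{proof}

\subsection*{The point $x$}
Lemma~\ref{lem:sigma} for $E$ gives $\|\sigma^*g\|=\|g\|$ for $g\in\mathcal O(X_{12})$, which means that $\sigma(\eta)=\eta$. So $\sigma$ induces an isometric automorphism of the field $\mathcal H(\eta)$, which extends $\sigma^*$ on $E$ and is again denoted by $\sigma^*$. Let $x\in X$ be the common image of $\eta\in X_1$ and $\eta\in X_2$. We identify $\mathcal H(x)$ with $\mathcal H(\eta)$ through the chart $X_1$; in particular $T\in\mathcal H(x)$ is the value of the coordinate of $X_1$, and $\|T\|=r_2$.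

We compute $d(x)$. The field $\mathcal H(\eta)$ is the completion of $k(S,T)$ for the Gauss absolute value, and completion changes neither the value group nor the residue field. If $k$ is non-trivially valued, the value group is $|k^*|$ and the residue field is the field of rational functions in the residues of $S$ and $T$, so $d(x)=2+0$. If $k$ is trivially valued, $\|S^iT^j\|=2^{i-j}$ and the value group is $2^{\mathbb Z}$. The residue of a fraction $P/Q$ with $\|P\|=\|Q\|=2^n$ is the quotient of the parts of $P$ and $Q$ with $i-j=n$, each of which is $S^n$ times a Laurent polynomial in $ST$. So the residue field is $k(ST)$ and $d(x)=1+1$.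

The core of the paper is the following statement.

\begin{proposition}\label{prop:key}
Let $\Omega$ be an open neighborhood of $x$ in $X$ and $f\in\mathcal O(\Omega)$. Then $\|f(x)-T\|\ge r_2$.
\end{proposition}

The bound is attained by $f=0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]
Only the last assertion remains. Let $\varphi\colon\Omega\to Y$ be a morphism to a good space with $\mathcal H(\varphi(x))\to\mathcal H(x)$ an isomorphism. Let $Y'$ be an affinoid neighborhood of $\varphi(x)$; this is the only use of goodness. Replacing $\Omega$ by an open neighborhood of $x$ that $\varphi$ maps into the interior of $Y'$, we may assume that $\Omega$ is open and $Y=Y'$ is affinoid. The fractions $a(\varphi(x))/b(\varphi(x))$ with $a,b\in\mathcal O(Y)$ are dense in $\mathcal H(\varphi(x))=\mathcal H(x)$, so one of them is at distance $<r_2$ from $T$. On the open neighborhood of $x$ where $\varphi^*b\ne0$, the function $f=\varphi^*a/\varphi^*b$ contradicts Proposition~\ref{prop:key}.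
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dim}]
Let $D=\{|w_1|,\dots,|w_{n-2}|\le1\}$. The product $X\times D$ of separated spaces is separated, and it has dimension $n$. Let $\iota\colon X\to X\times D$ be the closed immersion onto $X\times\{0\}$. If a neighborhood $\Omega'$ of $\iota(x)$ were an analytic domain in an affinoid space $Y$, the composite $\iota^{-1}(\Omega')\to\Omega'\to Y$ would be a morphism from a neighborhood of $x$ that induces an isomorphism on $\mathcal H$ at $x$, contrary to Theorem~\ref{thm:main}.
\end{proof}

\section{The obstruction for global functions}\label{sec:global}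

\subsection*{The basic equation}
Suppose that Proposition~\ref{prop:key} fails for $f\in\mathcal O(\Omega)$. Write the restriction of $f$ to $\Omega\cap X_j$, in the coordinates of the chart $X_j$, as $T+\psi_j$ with $\psi_j\in\mathcal O(\Omega\cap X_j)$. We denote the value of $\psi_j$ at $\eta$ again by $\psi_j$. The two charts identify $\mathcal H(x)$ with $\mathcal H(\eta)$ in ways that differ by $\sigma^*$, so $T+\psi_1=\sigma^*(T+\psi_2)=Tu+\sigma^*\psi_2$, that is,
\begin{equation}\label{eq:basic}
Th=\psi_1-\sigma^*\psi_2\qquad\text{in }\mathcal H(\eta).
\end{equation}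
By assumption $\|\psi_1\|<r_2$, and $\|\psi_2\|=\|\sigma^*\psi_2\|\le\max(\|\psi_1\|,r_2\theta)<r_2$. So there is $\kappa\in(0,1)$ with
\begin{equation}\label{eq:kappa}
\|\psi_1\|,\ \|\psi_2\|\le\kappa r_2 .
\end{equation}

For $n\in\mathbb Z$ let $E_{S\ge n}$ be the set of series in $E$ that involve only monomials $S^iT^j$ with $i\ge n$, and define $E_{T\ge n}$ by the condition $j\ge n$. These are closed subspaces, $E_{S\ge m}E_{S\ge n}\subset E_{S\ge m+n}$ and $E_{T\ge m}E_{T\ge n}\subset E_{T\ge m+n}$. A monomial with $i<0$ and $j<0$ occurs in no element of $E_{S\ge0}+E_{T\ge0}$. These monomials span the cokernel of the \v{C}ech differential $\mathcal O(X_1)\oplus\mathcal O(X_2)\to\mathcal O(X_{12})$, and \eqref{eq:basic} says that, up to the twist by $\sigma^*$, the series $Th$ is a coboundary. In one variable there is no room for such an obstruction, since every exponent is $\ge0$ or $\le0$.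

\subsection*{The case $\Omega=X$}
Here $\psi_1\in\mathcal O(X_1)\subset E_{T\ge0}$ and $\psi_2\in\mathcal O(X_2)\subset E_{S\ge0}$. Write \eqref{eq:basic} as
\[
Th=\psi_1-\psi_2-(\sigma^*\psi_2-\psi_2)
\]
and compare the terms in the monomial $S^{-p_1}T^{1-q_1}=S^{-p_1}T^{-1}$. On the left the term is $Th_1$, of norm $r_2\theta$. The series $\psi_1$ and $\psi_2$ do not contain this monomial, and $\|\sigma^*\psi_2-\psi_2\|\le\theta\kappa r_2$ by Lemma~\ref{lem:sigma} and \eqref{eq:kappa}. So $r_2\theta\le\kappa r_2\theta$, which is absurd. The strict inequality $\kappa<1$ is what separates the linear part of \eqref{eq:basic} from the error caused by the twist.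

\subsection*{Why $h$ is an infinite series}
The argument above uses only $h_1$. A single term, or any finite sum, is no obstruction on a smaller $\Omega$.

\begin{remark}\label{rem:finite}
Run the construction with $h$ replaced by $h_1+\dots+h_L$. Then $u$ is a function on the open neighborhood $W=\{|S|>r_1/2,\ |T|>r_2/2\}$ of $\eta$ in $B$. Let $\Omega\subset X$ be the complement of the images of the compact sets $X_1\setminus W$ and $X_2\setminus W$; it is an open neighborhood of $x$ with $\Omega\cap X_j\subset W$. The functions $Tu$ on $\Omega\cap X_1$ and $T$ on $\Omega\cap X_2$ glue to a function $f$ with $\|f(x)-T\|=\|Th\|=r_2\theta<r_2$. The same argument applies whenever $h$ converges on $\{|S|>(1-\varepsilon)r_1,\ |T|>(1-\varepsilon)r_2\}$ for some $\varepsilon>0$. For a series with $\|h_l\|=\theta^l$ this happens when $\theta^l(1-\varepsilon)^{-(p_l+q_l)}\to0$, for instance when $p_l+q_l=O(l)$ and $\varepsilon$ is small.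
\end{remark}

So the exponents must grow faster than linearly. On a small $\Omega$ the $\psi_j$ acquire denominators, which may be powers of an arbitrary polynomial $F$ and not only of $ST$. The next section shows that the part of $\psi_j$ with denominator of order greater than $M$ is exponentially small in $M$. For large $l$ the term $h_l$ will then play the role that $h_1$ played above.

\section{Functions near the Gauss point}\label{sec:nbhd}

For $0\ne F\in k[S,T]$ and $0<\varepsilon<1$ with $1+\varepsilon\le\theta^{-1}$ put
\[
N_{\varepsilon,F}=\{y\in B:\ |S(y)|\le(1+\varepsilon)r_1,\ |T(y)|\le(1+\varepsilon)r_2,\ |F(y)|\ge(1-\varepsilon)\|F\|\}.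
\]
This is an affinoid domain containing $\eta$. Its merit is that a single polynomial carries all the denominators.

\begin{lemma}\label{lem:basis}
Every neighborhood of $\eta$ in $B$ contains some $N_{\varepsilon,F}$.
\end{lemma}

\begin{proof}
Polynomials are dense in $\mathcal O(B)$, so each function $y\mapsto|g(y)|$ with $g\in\mathcal O(B)$ is a uniform limit of such functions for polynomials, and these define the topology of $B$. Hence the neighborhood contains a set $\{y:\alpha_i<|F_i(y)|<\beta_i,\ 1\le i\le m\}$ with nonzero polynomials $F_i$ and $\alpha_i<\|F_i\|<\beta_i$. Let $D$ bound the degrees of the $F_i$ in each variable, and put $F=\prod F_i$, so that $\|F\|=\prod\|F_i\|$. For $y\in N_{\varepsilon,F}$, bounding each monomial gives $|F_i(y)|\le(1+\varepsilon)^{2D}\|F_i\|$. Dividing $|F(y)|\ge(1-\varepsilon)\|F\|$ by these bounds for the other factors gives $|F_i(y)|\ge(1-\varepsilon)(1+\varepsilon)^{-2D(m-1)}\|F_i\|$. For small $\varepsilon$ both bounds lie in $(\alpha_i,\beta_i)$.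
\end{proof}

\begin{lemma}\label{lem:denominators}
Let $N=N_{\varepsilon,F}$ and $\psi_j\in\mathcal O(N\cap X_j)$ for $j=1,2$. There is a constant $C>0$ such that for every $M\ge0$ one can write, in $\mathcal H(\eta)$,
\[
F^M\psi_j=g_j+e_j,\qquad g_1\in E_{T\ge0},\quad g_2\in E_{S\ge0},\quad\|e_j\|\le C(1-\varepsilon)^M\|F\|^M .
\]
\end{lemma}

\begin{proof}
We treat $j=1$; for $j=2$ exchange $S$ and $T$, and take the larger constant. Let $P=\{r_1\le|S|\le(1+\varepsilon)r_1,\ |T|\le(1+\varepsilon)r_2\}$ and $\rho=(1-\varepsilon)\|F\|$. The elements of $\mathcal O(P)$ are Laurent series in $S$ and power series in $T$, so $\mathcal O(P)\subset E_{T\ge0}$, and the Gauss norm is bounded by the norm of $\mathcal O(P)$. Since $N\cap X_1=\{y\in P:|F(y)|\ge\rho\}$, fact \eqref{eq:laurent} gives $\psi_1=\sum_{m\ge0}b_mF^{-m}$ with $b_m\in\mathcal O(P)$ and $\|b_m\|\le C\rho^m$ for some $C$. Put $g_1=\sum_{m\le M}b_mF^{M-m}\in\mathcal O(P)$ and $e_1=\sum_{m>M}b_mF^{M-m}$. The $m$-th term of $e_1$ has norm at most $C\rho^m\|F\|^{M-m}=C(1-\varepsilon)^m\|F\|^M$, and $m>M$.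
\end{proof}

The factor $(1-\varepsilon)^M$ is present because $\psi_j$ is defined where $|F|$ is strictly smaller than its value at $\eta$. It is the only gain from the fact that $\Omega$ is a neighborhood of $x$.

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proof}

\subsection*{Truncating the automorphism}
In Section~\ref{sec:global} it was enough to replace $\sigma^*$ by the identity, with relative error $\theta$. To see the term $h_l$, of size $\theta^l$, we need relative error $\theta^l$. The difficulty is that $\sigma^*$ does not preserve $E_{S\ge0}$ or $E_{T\ge0}$: the factors $u^j$ contain arbitrarily negative exponents. To precision $\theta^l$, however, only $h_1,\dots,h_{l-1}$ matter, and only products of fewer than $l$ of them, so exponents drop by a bounded amount. Put $h_{<l}=\sum_{i<l}h_i$ and $h_{>l}=\sum_{i>l}h_i$, so $\|h_{<l}\|\le\theta$ and $\|h_{>l}\|\le\theta^{l+1}$.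

\begin{lemma}\label{lem:truncation}
For $l\ge2$ there is a $k$-linear map $\tau_l\colon E\to E$ such that
\[
\|\sigma^*g-\tau_lg\|\le\theta^l\|g\|,\qquad\tau_l(E_{S\ge0})\subset E_{S\ge-(l-1)p_{l-1}},\qquad\tau_l(E_{T\ge0})\subset E_{T\ge-(l-1)q_{l-1}} .
\]
\end{lemma}

\begin{proof}
For $j\in\mathbb Z$ put $w_j=\sum_{n=0}^{l-1}\binom jnh_{<l}^n$. Then $\|w_j\|\le1$, and $w_j$ lies in $E_{S\ge-(l-1)p_{l-1}}$ and in $E_{T\ge-(l-1)q_{l-1}}$ because $h_{<l}$ lies in $E_{S\ge-p_{l-1}}$ and in $E_{T\ge-q_{l-1}}$. We claim that $\|u^j-w_j\|\le\theta^l$. Write $u=(1+h_{<l})(1+v)$ with $v=(h_l+h_{>l})(1+h_{<l})^{-1}$. Then $\|v\|\le\theta^l$, and \eqref{eq:binom} gives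
\[
\|u^j-(1+h_{<l})^j\|=\|(1+v)^j-1\|\le\theta^l .
\]
Moreover $(1+h_{<l})^j-w_j=\sum_{n\ge l}\binom jnh_{<l}^n$ has norm $\le\theta^l$, which proves the claim. Define $\tau_l(\sum c_{ij}S^iT^j)=\sum c_{ij}S^iT^jw_j$. The series converges since $\|w_j\|\le1$, the estimate follows from the claim, and the inclusions hold term by term and pass to the limit because the subspaces are closed.
\end{proof}

\subsection*{Clearing denominators}
Suppose that $f\in\mathcal O(\Omega)$ satisfies $\|f(x)-T\|<r_2$, and take $\psi_1,\psi_2,\kappa$ as in \eqref{eq:basic} and \eqref{eq:kappa}. Write $\Omega\cap X_j=W_j\cap X_j$ with $W_j$ open in $B$. By Lemma~\ref{lem:basis}, $W_1\cap W_2$ contains some $N=N_{\varepsilon,F}$, so $\psi_j$ restricts to a function on $N\cap X_j$. Let $C$ be the constant of Lemma~\ref{lem:denominators}, and let $D\ge1$ bound the degrees of $F$ in $S$ and in $T$. The numbers $\kappa,\varepsilon,C,D$ are now fixed.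

Let $M\ge0$, put $G=F^M$, and take $g_j,e_j$ from Lemma~\ref{lem:denominators}. In \eqref{eq:basic} the denominators of $\psi_1$ are powers of $F$ and those of $\sigma^*\psi_2$ are powers of $\sigma^*F$, so we multiply by $G\cdot\sigma^*G$. Since $\sigma^*G\cdot\sigma^*\psi_2=\sigma^*(G\psi_2)=\sigma^*g_2+\sigma^*e_2$, we obtain
\begin{equation}\label{eq:cleared}
G\cdot\sigma^*G\cdot Th=\sigma^*G\cdot g_1-G\cdot\sigma^*g_2+e,\qquad e=\sigma^*G\cdot e_1-G\cdot\sigma^*e_2 ,
\end{equation}
and $\|e\|\le C(1-\varepsilon)^M\|G\|^2$ because $\sigma^*$ is isometric. All terms of \eqref{eq:cleared} other than $e$ lie in $E$. Hence $e\in E$, and \eqref{eq:cleared} is an identity of Laurent series. If $C(1-\varepsilon)^M\le\kappa r_2$, then $g_j=G\psi_j-e_j$ and \eqref{eq:kappa} give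
\begin{equation}\label{eq:gbound}
\|g_j\|\le\kappa r_2\|G\|\qquad(j=1,2).
\end{equation}

\subsection*{Isolating the $l$-th term}
A large $M$ makes $e$ small, but multiplication by $G^2$ raises exponents by up to $2DM$, and the term coming from $h_l$ has to stay deep in the negative quadrant. We allow it to lose half of its depth. For $l\ge3$ put
\[
M=M_l=\lfloor q_l/4D\rfloor,\qquad n_l=2l\,q_{l-1},
\]
and take $l$ so large that \eqref{eq:gbound} holds for $M=M_l$. Let $\Pi\colon E\to E$ be the linear map that keeps the terms $c_{ij}S^iT^j$ with $i<-n_l$ and $j<-n_l$ and deletes the others; see Figure~\ref{fig:exponents}. It satisfies $\|\Pi g\|\le\|g\|$ and vanishes on $E_{S\ge-n_l}+E_{T\ge-n_l}$.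

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\fill[gray!18] (-6,-6) rectangle (-1.2,-1.2);
\draw[->] (-6,0) -- (1.6,0) node[right] {$i$};
\draw[->] (0,-6) -- (0,1.6) node[above] {$j$};
\draw[dashed] (-1.2,-6) -- (-1.2,0.8) node[above left] {$i=-n_l$};
\draw[dashed] (-6,-1.2) -- (0.8,-1.2) node[right] {$j=-n_l$};
\draw[thick] (-5,-5) rectangle (-2.5,-2.5);
\node at (-3.75,-3.75) {$G^2Th_l$};
\fill (-5,-5) circle (2.5pt) node[below right] {\small$(-p_l,\,1-q_l)$};
\end{tikzpicture}
\caption{Exponents $(i,j)$ of monomials $S^iT^j$. The projection $\Pi$ keeps the shaded quadrant $i,j<-n_l$. The exponents of the main term $G^2Th_l$ lie in a square of side at most $q_l/2$ inside the quadrant. The other large terms of the equation lie to the right of the vertical dashed line or above the horizontal one, so $\Pi$ kills them.}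
\label{fig:exponents}
\end{figure}

Write $\tau=\tau_l$, split $h=h_{<l}+h_l+h_{>l}$, and in \eqref{eq:cleared} replace $\sigma^*$ by $\tau$ or, in the term with $h_l$, by the identity. This gives
\begin{equation}\label{eq:split}
G^2Th_l=\tau G\cdot g_1-G\cdot\tau g_2-G\cdot\tau G\cdot Th_{<l}+\Delta+e,
\end{equation}
where $\Delta$ is the sum of the five terms below. Their norms are bounded by means of Lemmas~\ref{lem:sigma} and~\ref{lem:truncation} and \eqref{eq:gbound}:
\[
\begin{array}{ll}
(\sigma^*G-\tau G)\,g_1 & \text{has norm}\ \le\theta^l\|G\|\cdot\kappa r_2\|G\|,\\[2pt]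
-G\,(\sigma^*g_2-\tau g_2) & \text{has norm}\ \le\|G\|\cdot\theta^l\kappa r_2\|G\|,\\[2pt]
-G\,(\sigma^*G-\tau G)\,Th_{<l} & \text{has norm}\ \le\|G\|\cdot\theta^l\|G\|\cdot r_2\theta,\\[2pt]
-G\,(\sigma^*G-G)\,Th_l & \text{has norm}\ \le\|G\|\cdot\theta\|G\|\cdot r_2\theta^l,\\[2pt]
-G\cdot\sigma^*G\cdot Th_{>l} & \text{has norm}\ \le\|G\|^2\cdot r_2\theta^{l+1}.
\end{array}
\]
Thus $\|\Delta\|\le\max(\kappa,\theta)\,r_2\theta^l\|G\|^2$.

\emph{The map $\Pi$ kills the first three terms on the right of \eqref{eq:split}.} The polynomial $G$ lies in $E_{S\ge0}\cap E_{T\ge0}$. So $\tau G\in E_{T\ge-(l-1)q_{l-1}}$, and with $g_1\in E_{T\ge0}$ and $Th_{<l}\in E_{T\ge-q_{l-1}}$ we find that the first and third terms lie in $E_{T\ge-lq_{l-1}}\subset E_{T\ge-n_l}$. Since $g_2\in E_{S\ge0}$, the second term lies in $E_{S\ge-(l-1)p_{l-1}}$, and this is contained in $E_{S\ge-n_l}$ because $p_{l-1}\le q_{l-1}+l-1\le2q_{l-1}$.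

\emph{The map $\Pi$ fixes the left side of \eqref{eq:split}.} The polynomial $G^2=F^{2M}$ has degree at most $2DM\le q_l/2$ in each variable. So every monomial $S^iT^j$ of $G^2Th_l$ has $i\le q_l/2-p_l\le-q_l/2$ and $j\le q_l/2+1-q_l=1-q_l/2$. From $l^2=(l-1)^2+2l-1$ we get $q_l/2=4^{l-1}q_{l-1}$, and $4^{l-1}\ge2l+2$ for $l\ge3$. Hence $q_l/2-1\ge n_l+2q_{l-1}-1>n_l$, so $i,j<-n_l$. This is where the gaps in the sequence $q_l$ are used: half the depth of $h_l$ still exceeds the depth reached by products of $l$ earlier terms.

\subsection*{Conclusion}
The Gauss norm is multiplicative, so $\|G^2Th_l\|=r_2\theta^l\|G\|^2$. Apply $\Pi$ to \eqref{eq:split} and divide by $\|G\|^2$: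
\[
r_2\theta^l\le\max\big(\max(\kappa,\theta)\,r_2\theta^l,\ C(1-\varepsilon)^{M_l}\big).
\]
As $\max(\kappa,\theta)<1$, this forces $r_2\theta^l\le C(1-\varepsilon)^{M_l}$ for all large $l$. Taking logarithms, $M_l$ is bounded by an affine function of $l$. But $M_l=\lfloor2^{l^2}/4D\rfloor$ with $D$ fixed, a contradiction. This proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:dim}. \qed

\section{Points with $d(x)\le1$}\label{sec:sharp}

Temkin's reduction of germs \cite{Temkin} turns the existence of an affinoid neighborhood into a question on valuation rings, which has a simple answer when $d(x)\le1$.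

\subsection*{Graded reduction}
For a valued field $H$ let $\operatorname{gr}H=\bigoplus_{\rho>0}H_{\le\rho}/H_{<\rho}$, where $H_{\le\rho}$ and $H_{<\rho}$ are the groups of elements of absolute value $\le\rho$ and $<\rho$. This ring is graded by $\mathbb R_{>0}$, its nonzero homogeneous elements are invertible, their degrees form the group $|H^*|$, and the component of degree $1$ is the residue field $\widetilde H$. Let $x$ be a point of a $k$-analytic space $X$, and put $K=\operatorname{gr}\mathcal H(x)\supset\operatorname{gr}k$, so $K_1=\widetilde{\mathcal H(x)}$. A \emph{graded valuation ring} of $K$ is a graded subring $O$ that contains $f$ or $f^{-1}$ for every homogeneous $f\ne0$. Let $\mathbf P$ be the set of graded valuation rings $O\supset\operatorname{gr}k$, with the topology generated by the sets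
\[
\mathbf P\{f_1,\dots,f_n\}=\{O\in\mathbf P:\ f_1,\dots,f_n\in O\},\qquad f_i\in K\text{ homogeneous}.
\]
These sets, including $\mathbf P$ itself for $n=0$, are called \emph{affine}. We use two results of \cite{Temkin}.
\begin{itemize}
\item[(T1)] If $X$ is separated, the reduction of the germ $(X,x)$ is identified with a nonempty quasi-compact open subset $U\subset\mathbf P$.
\item[(T2)] The point $x$ has an affinoid neighborhood if and only if the reduction of the germ $(X,x)$ is affine.
\end{itemize}
Separatedness enters the proof below only through (T1).

\begin{lemma}\label{lem:powers}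
Let $f\in K$ and $c\in\operatorname{gr}k$ be nonzero homogeneous elements and $n\ge1$. Then $\mathbf P\{f\}=\mathbf P\{cf^n\}$.
\end{lemma}

\begin{proof}
Let $O\in\mathbf P$. Both $c$ and $c^{-1}$ lie in $\operatorname{gr}k\subset O$, so we may take $c=1$. If $f\in O$ then $f^n\in O$. If $f^n\in O$ and $f\notin O$, then $f^{-1}\in O$ and $f=f^n(f^{-1})^{n-1}\in O$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
By (T1) and (T2) it suffices to show that $U$ is affine. Affine sets are stable under finite intersection, so they form a basis, and $U=\bigcup_i\mathbf P\{f_{i1},\dots,f_{in_i}\}$ is a finite nonempty union, with all $f_{ij}\ne0$. Put $\Gamma=|\mathcal H(x)^*|/|k^*|$. Since $d(x)\le1$, either $\Gamma$ is torsion and $\operatorname{trdeg}(K_1/\tilde k)\le1$, or $\Gamma$ has rank $1$ and $K_1/\tilde k$ is algebraic. In both cases we use the following fact: if $L/\tilde k$ is an algebraic field extension, the only valuation ring of $L$ containing $\tilde k$ is $L$. Indeed, for $g\in L^*$ the ring $\tilde k[g]$ is a field, so a $\tilde k$-algebra containing $g$ contains $g^{-1}$.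

\emph{Case 1: $\Gamma$ is torsion.} If $f\ne0$ is homogeneous of degree $\rho$, then $\rho^n\in|k^*|$ for some $n\ge1$, and there is a nonzero $c\in\operatorname{gr}k$ of degree $\rho^{-n}$, so $cf^n\in K_1$. By Lemma~\ref{lem:powers} we may assume that all $f_{ij}$ lie in $K_1$. The field $K_1$ need not be finitely generated over $\tilde k$, so we pass to the subfield $L$ generated over $\tilde k$ by the $f_{ij}$, which is finitely generated of transcendence degree $\le1$. Let $\mathbf P_L$ be the set of valuation rings of $L$ containing $\tilde k$, and let $U'\subset\mathbf P_L$ be the set of those that contain $f_{i1},\dots,f_{in_i}$ for some $i$. For $O\in\mathbf P$ the ring $O\cap L$ belongs to $\mathbf P_L$, and $U=\{O\in\mathbf P:O\cap L\in U'\}$.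

If $L/\tilde k$ is algebraic, then $\mathbf P_L=\{L\}=U'$ and $U=\mathbf P$. Otherwise $\mathbf P_L$ is the set of local rings of the regular projective curve with function field $L$: the field $L$ at the generic point, and a discrete valuation ring at each closed point. For each $i$ the rings that fail to contain all of $f_{i1},\dots,f_{in_i}$ correspond to the finitely many poles of these functions. So $U'$ is the complement of a finite set $Z$ of closed points. If $Z=\emptyset$ then $U=\mathbf P$. If $Z\ne\emptyset$, take $z\in Z$. By the Riemann--Roch theorem, the dimension of the space of functions with a pole of order at most $m$ at $z$ and no other pole tends to infinity with $m$, while the functions without poles form a finite extension of $\tilde k$. So there is $g_z\in L$ whose only pole is $z$. The function $g=\sum_{z\in Z}g_z$ has exactly $Z$ as its set of poles, so $U'$ consists of the rings containing $g$, and $U=\mathbf P\{g\}$.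

\emph{Case 2: $\Gamma$ has rank $1$.} Choose a homogeneous $t\in K$ whose degree $\tau$ has infinite order in $\Gamma$. Let $f\ne0$ be homogeneous of degree $\rho$. As $\Gamma\otimes\mathbb Q$ is spanned by the class of $\tau$, there are $n\ge1$ and $m\in\mathbb Z$ with $\rho^n\tau^{-m}\in|k^*|$. Hence $f^n=ct^mg$ with $c\in\operatorname{gr}k$ homogeneous and nonzero and $g\in K_1^*$. For $O\in\mathbf P$ the valuation ring $O\cap K_1$ of $K_1$ contains $\tilde k$, so it equals $K_1$ and $g$ is a unit of $O$. By Lemma~\ref{lem:powers}, $\mathbf P\{f\}=\mathbf P\{t^m\}$, and this set is $\mathbf P\{t\}$, $\mathbf P$ or $\mathbf P\{t^{-1}\}$ according as $m>0$, $m=0$ or $m<0$. So every affine set is one of $\mathbf P$, $\mathbf P\{t\}$, $\mathbf P\{t^{-1}\}$, $\mathbf P\{t,t^{-1}\}$. The last set is contained in the other three, and $\mathbf P\{t\}\cup\mathbf P\{t^{-1}\}=\mathbf P$ by the definition of a graded valuation ring. A union of sets from this list is therefore again in the list, and $U$ is affine.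

Thus $x$ has an affinoid neighborhood, and the Conjecture holds at $x$ as noted in Section~\ref{sec:intro}. If $\dim X\le1$, then $d(x)\le1$ for all $x\in X$ by \cite[\S 9.1]{Ber-spectral}, which gives the last assertion.
\end{proof}

\begin{remark}\label{rem:trdeg2}
The argument of Case 1 breaks down in transcendence degree $2$. Let $L=\tilde k(S,T)$, and let $U'$ be the set of valuation rings of $L$ over $\tilde k$ that contain $S^{-1}$ or $T^{-1}$; these two conditions mirror the inequalities $|S^{-1}|\le1$ and $|T^{-1}|\le1$ that define $X_1$ and $X_2$ when $r_1=r_2=1$. The local ring of the projective plane along any irreducible curve belongs to $U'$, since $S$ and $T$ do not both vanish along a curve. So a function contained in all rings of $U'$ has no pole on the projective plane and is constant. If $U'$ were the set of rings containing some $f_1,\dots,f_n$, it would then contain every valuation ring of $L$ over $\tilde k$. But the ring defined by the order of vanishing at the origin contains neither $S^{-1}$ nor $T^{-1}$.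
\end{remark}

\begin{thebibliography}{9}

\bibitem{Ber-etale}
V.~G.~Berkovich, \emph{\'Etale cohomology for non-Archimedean analytic spaces},
doi:10.1007/bf02712916,
\texttt{https://springerlink.bibliotecabuap.elogim.com/}\allowbreak\texttt{content/pdf/10.1007/BF02712916.pdf}.

\bibitem{Ber-spectral}
V.~G.~Berkovich, \emph{Spectral theory and analytic geometry over non-Archimedean fields}.

\bibitem{Temkin}
M.~Temkin, \emph{On local properties of non-Archimedean analytic spaces II}, Israel J. Math. \textbf{140} (2004).

\end{thebibliography}
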